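# The central value $|f(0)|$ of extremal functions in Krzyż's coefficient problem

## Guessing $|f(0)|=1/e$, and testing it for $n=1$ and $n=2$

Let $\beta$ be the class of analytic functions $f(z)=\sum_{k\ge0}a_kz^k$ in $|z|<1$ with $0<|f(z)|<1$ for all $|z|<1$. For $n\ge1$ put $A_n=\max_{f\in\beta}|a_n|$, and call $f\in\beta$ *extremal for $A_n$* if $|a_n|=A_n$. Determining $A_n$ is Krzyż's problem. A natural candidate is
$$g_n(z)=\exp\left(-\frac{1-z^n}{1+z^n}\right)=\exp\bigl(-1+2z^n-\cdots\bigr)=\frac1e\bigl(1+2z^n+\cdots\bigr),$$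
whose $n$-th coefficient is $2/e$. So $A_n\ge 2/e>0$. A **rotation** of $g_n$ is a function $e^{i\theta}g_n(e^{i\varphi}z)$ with $\theta,\varphi\in\mathbb R$. Krzyż's conjecture, which is open, says that $A_n=2/e$ and that only rotations of $g_n$ attain it.

(The maximum exists by the usual normal-family argument. A maximizing sequence has a locally uniform limit $f$ with $|a_n|\ge 2/e$, so $f$ is not constant; Hurwitz's theorem gives $f\ne0$ and the maximum principle gives $|f|<1$.)

Our question is what an extremal $f$ looks like at the origin. Since $g_n(0)=1/e$, the first guess is $|f(0)|=1/e$. The conjecture we treat is the upper half of this guess, with its equality case. It comes from "A Generalization Of An Inequality Of Zygmund":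

> $|f(0)|\le\frac1e$ for every extremal $f$, with equality only for rotations of $g_n$.

A partial result is quoted with the problem: if $n=2p+1$ and $a_1=a_3=\dots=a_{2p-1}=0$ for the extremal $f$, then $|a_0|\le\frac1e$, with equality iff $|a_n|=\frac2e$. We want no condition on the coefficients.

**Notation and one textbook fact.** Let $\mathbb T=\{|z|=1\}$, let $[F]_n$ be the $n$-th Taylor coefficient of $F$ at $0$, and for $w\in\mathbb T$ let
$$H_w(z)=\frac{w+z}{w-z}=1+2\sum_{k\ge1}\bar w^kz^k,\qquad \operatorname{Re}H_w(z)=\frac{1-|z|^2}{|w-z|^2}>0\quad(|z|<1).$$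
If $f\in\beta$, then $f=e^{-P}$ with $\operatorname{Re}P>0$, and Herglotz's theorem gives
$$P=ic+\int_{\mathbb T}H_w\,d\mu(w),\qquad c\in\mathbb R,\tag{1}$$
with $\mu$ a positive finite measure. Put $t=\mu(\mathbb T)$, so $|f(0)|=e^{-t}$. Thus the conjecture says $t\ge1$. Conversely, each $c$ and each nonzero $\mu$ give a function of $\beta$. If $\mu=\sum_jr_j\delta_{w_j}$ is a finite sum of point masses, we call the $w_j$ the atoms and the $r_j$ their weights. *Example:* $g_1=\exp(-H_{-1})$ has one atom, at $-1$, with weight $1$.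

**The case $n=1$.** Write $P=ic+t(1+p_1z+\cdots)$ with $p_1=\frac2t\int\bar w\,d\mu$, so $|p_1|\le2$. Then $|a_1|=te^{-t}|p_1|\le2te^{-t}\le\frac2e$. The last inequality is strict unless $t=1$. So $A_1=2/e$ and an extremal $f$ has $|f(0)|=1/e$. Moreover $|p_1|=2$ forces $\mu$ to be one point mass, $f=e^{-ic}\exp(-H_w)$, which is a rotation of $g_1$.

**The case $n=2$.** Write $P=ic+tp$ with $p=1+p_1z+p_2z^2+\cdots$. Expanding the exponential,
$$|a_2|=te^{-t}\Bigl|p_2-\frac t2p_1^2\Bigr|=te^{-t}\Bigl|\Bigl(p_2-\frac{p_1^2}2\Bigr)+(1-t)\frac{p_1^2}2\Bigr|.$$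
Let $\omega=\frac{p-1}{p+1}=b_1z+b_2z^2+\cdots$, which maps the disk into itself. From $p=\frac{1+\omega}{1-\omega}=1+2\omega+2\omega^2+\cdots$ we read $p_1=2b_1$ and $p_2-\frac12p_1^2=2b_2$. Schwarz–Pick for $\omega/z$ gives $|b_2|\le1-|b_1|^2$. So $|p_2-\frac12p_1^2|\le2-\frac12|p_1|^2$ and
$$|a_2|\le te^{-t}\Bigl(2+(|1-t|-1)\frac{|p_1|^2}2\Bigr).$$

If $t\le2$, then $|1-t|\le1$ and $|a_2|\le2te^{-t}\le\frac2e$, strictly unless $t=1$. If $t>2$, then $|p_1|\le2$ gives $|a_2|\le2t(t-1)e^{-t}$. The derivative of $t(t-1)e^{-t}$ is $-(t^2-3t+1)e^{-t}$, so for $t\ge2$ the maximum is at $r_+=\frac{3+\sqrt5}2>2.5$. There $r_+(r_+-1)=2r_+-1=2+\sqrt5$, and since $e^{2.5}>12$,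
$$2r_+(r_+-1)e^{-r_+}=2(2+\sqrt5)e^{-r_+}<\frac{8.48}{12}<0.71<\frac2e .$$

So $A_2=2/e$ and extremal functions have $t=1$. Then $\frac2e=|a_2|\le\frac1e(2-\frac12|p_1|^2)$ forces $p_1=0$ and $|b_2|=1$, hence $\omega=b_2z^2$, and $f$ is a rotation of $g_2$.

In both cases we found $|f(0)|$ by computing $A_n$. Doing so in the same way for all $n$, that is, proving $|a_n|\le 2/e$ with equality only at $t=1$, would determine $A_n$, and this is exactly the open problem. For general $n$ we need information about $f(0)$ that does not pass through the value of $A_n$.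

## An upper bound for $|f(0)|$ through the number of atoms

**Theorem 1.** If $f\in\beta$ is extremal for $A_n$, then $|f(0)|\le1/e$. Equality holds if and only if $f$ is a rotation of $g_n$.

**Theorem 2.** Let $f$ be extremal for $A_n$. Then $f=e^{-ic}\exp\bigl(-\sum_{j=1}^Nr_jH_{w_j}\bigr)$ with $c\in\mathbb R$, $r_j>0$, distinct $w_j\in\mathbb T$, $1\le N\le n$, and:

1. $|f(0)|\le e^{-n/N}$, with strict inequality unless $f$ is a rotation of $g_n$ (in particular whenever $N<n$).
2. $|f'(z)|\ge n/2$ for all $z\in\mathbb T\setminus\{w_j\}$. Equality at a single point forces $f$ to be a rotation of $g_n$.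
3. $r_j\ge1/n$ for every $j$. Equality for a single $j$ forces $f$ to be a rotation of $g_n$.

The constants $n/2$ and $1/n$, and the bound $1/e$ in Theorem 1, are attained by $g_n$.

**Corollary.** $A_n=2/e$ iff some extremal function has $|f(0)|=1/e$. Krzyż's conjecture for index $n$ (value and uniqueness) holds iff every extremal function satisfies $|f(0)|\ge1/e$.

So the conjecture is true for every $n\ge1$, and the other half of our first guess, $|f(0)|\ge1/e$, is equivalent to Krzyż's conjecture.

## Rescaling the measure alone does not bound $t$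

The quantity to control is the mass $t$, so a sensible first variation is to rescale it. The functions $f_s=e^{-sP}$, $s>0$, all lie in $\beta$, and $|[f_s]_n|$ is maximal at $s=1$ if $f$ is extremal, so its derivative vanishes there. In the family $\exp\bigl(-t\frac{1-z^n}{1+z^n}\bigr)$, where $a_n=2te^{-t}$, this gives $t=1$. In general it does not give $t\ge1$.

Take $n=2$ and $f_s=\exp(-srH_1)$. Since $H_1=1+2z+2z^2+\cdots$,
$$\exp(-\tau H_1)=e^{-\tau}\bigl(1-2\tau z+2\tau(\tau-1)z^2+\cdots\bigr).$$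
On $0<\tau<1$ we have $|a_2|=2\tau(1-\tau)e^{-\tau}$, with derivative $2(\tau^2-3\tau+1)e^{-\tau}$. So it is largest at $r=r_-=\frac{3-\sqrt5}2\approx0.382$. The function $\exp(-r_-H_1)$ passes the rescaling test with a local maximum at $s=1$, but its value at $0$ is $e^{-r_-}>1/e$.

Of course it is not extremal, and a different variation shows this. Normalize it to $f=-\exp(-rH_1)$, so that $a_2=2r(1-r)e^{-r}>0$, and add a little mass at $w=-1$. Using $H_{-1}=1-2z+2z^2-\cdots$ and $r^2+1=3r$,
$$[fH_{-1}]_2=a_2-2a_1+2a_0=e^{-r}(2r-2r^2-4r-2)=-2e^{-r}(r^2+r+1)=-8re^{-r}<0 .$$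
So $fe^{-\varepsilon H_{-1}}$ has second coefficient $a_2+8re^{-r}\varepsilon+O(\varepsilon^2)$, which is larger. The condition to exploit is therefore the one that comes from adding mass at *every* point $w$ of the circle.

## Variations of the measure leave at most $n$ atoms

From now on $f$ is extremal. Multiply it by a unimodular constant so that $a_n=A_n>0$; this changes only $c$, and all statements are invariant under it.

**Step 1. First-order conditions.** The purpose is to translate extremality into statements about one trigonometric polynomial, and to deduce that $\mu$ is a finite sum of point masses.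

Since $f$ is not constant, $\mu\ne0$. For $w\in\mathbb T$ let
$$T(w)=\operatorname{Re}[fH_w]_n=\operatorname{Re}\Bigl(a_n+2\sum_{k=1}^na_{n-k}\bar w^k\Bigr)=\sum_{|k|\le n}c_kw^k,\tag{2}$$
$$c_0=a_n,\qquad c_{-k}=a_{n-k},\qquad c_k=\overline{c_{-k}}\qquad(1\le k\le n).$$

*Adding mass.* For $\varepsilon>0$ the function $fe^{-\varepsilon H_w}$ is in $\beta$. Its $n$-th coefficient is an entire function of $\varepsilon$ with real part $a_n-\varepsilon T(w)+O(\varepsilon^2)$, and this is at most $A_n=a_n$. Dividing by $\varepsilon$ and letting $\varepsilon\to0$, we get $T(w)\ge0$.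

*Removing mass.* For $0<\varepsilon<1$ the function $f\exp(\varepsilon\int H_w\,d\mu)$ is in $\beta$, because it arises from $f$ by replacing $\mu$ with $(1-\varepsilon)\mu\ne0$. Its $n$-th coefficient has real part $a_n+\varepsilon\int T\,d\mu+O(\varepsilon^2)\le a_n$. Hence $\int T\,d\mu\le0$.

So
$$T\ge0\ \text{ on }\mathbb T\qquad\text{and}\qquad T=0\quad\mu\text{-almost everywhere}.\tag{3}$$

Now count zeros. Since $c_0=a_n>0$, $T\not\equiv0$. At a zero on $\mathbb T$ the nonnegative function $x\mapsto T(e^{ix})$ has a minimum, so its derivative vanishes too. Since $x\mapsto e^{ix}$ is locally biholomorphic, the point is a zero of order at least $2$ of the polynomial $z^nT(z)$, whose degree is at most $2n$. So $T$ has at most $n$ zeros on $\mathbb T$, and by (3) the nonzero measure $\mu$ lives on them: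
$$\mu=\sum_{j=1}^Nr_j\delta_{w_j},\qquad1\le N\le n,\quad r_j>0,\quad T(w_j)=0,\quad t=\sum_jr_j .$$

This is the representation in Theorem 2. Write $w_j=e^{i\alpha_j}$ and, with a slight abuse, $T(x)=T(e^{ix})$, and similarly for other functions on $\mathbb T$.

*Example.* For $g_n$ we have $c_0=2/e$, $c_{\pm n}=1/e$ and $c_k=0$ otherwise, so $T(x)=\frac2e(1+\cos nx)\ge0$. It vanishes at the $n$ points with $z^n=-1$. (The conditions (3) hold for $g_n$ whether or not it is extremal: its atoms are these points, since $\frac{1-z^n}{1+z^n}$ is their average $\frac1n\sum_jH_{w_j}$. We verify that formula in the proof of Lemma A.)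

## The identity $hT=W$

The coefficients of $T$ are those of $f$ itself, and $f$ satisfies a first-order differential equation $zf'=hf$ with $h$ explicit. The next step combines these two facts.

**Step 2. A relation between $T$ and the atoms.** Its purpose is to express the product of $T$ with an explicit function of the atoms by the coefficients $c_k$ alone. Let
$$h(z)=-zP'(z)=-\sum_jr_j\frac{2w_jz}{(w_j-z)^2}.$$
For $z,w\in\mathbb T$ we have $|w-z|^2=(w-z)\bigl(\frac1w-\frac1z\bigr)=-\frac{(w-z)^2}{wz}$. So for $z=e^{ix}$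
$$h(x)=\sum_j\frac{2r_j}{|z-w_j|^2}=\sum_j\frac{r_j}{2\sin^2\frac{x-\alpha_j}2}>0.\tag{4}$$
Also $f=e^{-P}$ is analytic across $\mathbb T\setminus\{w_j\}$ and $|f|=1$ there, so $h=|zf'/f|=|f'|$ there. We claim that
$$h(x)T(x)=W(x),\qquad W(x):=\sum_{|k|\le n}(n-|k|)c_ke^{ikx}.\tag{5}$$

Let $Q(z)=z^nT(z)$. For $0\le m\le n$ its coefficient at $z^m$ is $c_{m-n}=a_m$. So $Q=f+R$ with $R=O(z^{n+1})$ at $0$. Since $h$ is analytic at $0$ and $zf'=hf$,
$$zQ'=zf'+O(z^{n+1})=hf+O(z^{n+1})=hQ+O(z^{n+1}).$$

Next, $hQ$ is a polynomial. Indeed the only finite poles of $h$ are double poles at the $w_j$, and $Q$ has a zero of order at least $2$ at each of them. It vanishes at $0$ because $h(0)=0$, and its degree is at most $2n-1$ because $h=O(1/z)$ at $\infty$. So $hT=\sum_{|k|\le n-1}e_kz^k$; set $e_{\pm n}=0$. The function $hT$ is real on $\mathbb T$, so $e_k=\overline{e_{-k}}$.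

Compare the coefficients of $z^{n+k}$ in $zQ'$ and $hQ$ for $-n\le k\le0$, where they agree. We get $e_k=(n+k)c_k=(n-|k|)c_k$. Conjugation gives the same for $k>0$. This proves (5).

*Check on $g_n$.* Here $W=nc_0=2n/e$ and $T=\frac2e(1+\cos nx)$, so (5) gives $|g_n'|=h=\frac n{1+\cos nx}$ on the circle. Its minimum is $n/2$, at $\cos nx=1$.

## The lower bound $h\ge n/2$

**Step 3. Comparing $W$ with $T$.** The aim is to show $W\ge\frac n2T$ from $T\ge0$ only. The multiplier $n-|k|$ on $|k|\le n$ is a tent that takes the same value $0$ at $k=\pm n$. It therefore extends to a $2n$-periodic function on $\mathbb Z$, and we compute its discrete Fourier coefficients. For an integer $l$,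
$$\sum_{|k|\le n}(n-|k|)e^{-i\pi lk/n}=\Bigl|\sum_{s=0}^{n-1}e^{i\pi ls/n}\Bigr|^2 ,$$
since the difference $k$ of two indices in $\{0,\dots,n-1\}$ occurs $n-|k|$ times. This is $n^2$ if $l\equiv0\pmod{2n}$. For other $l$ the geometric sum has squared modulus $|1-e^{i\pi l}|^2/|1-e^{i\pi l/n}|^2$. That is $0$ if $l$ is even, and $4/(4\sin^2\frac{\pi l}{2n})=1/\sin^2\frac{\pi l}{2n}$ if $l$ is odd. Fourier inversion on $\mathbb Z/2n\mathbb Z$ yields, for $|k|\le n$,
$$n-|k|=\frac n2+\sum_{m\in\{1,3,\dots,2n-1\}}\frac{e^{i\pi mk/n}}{2n\sin^2\frac{\pi m}{2n}} .\tag{6}$$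
(For $n=1$: $1-|k|=\frac12+\frac12(-1)^k$ for $|k|\le1$.)

Multiply (6) by $c_ke^{ikx}$ and sum over $|k|\le n$. Each exponential turns into a translation:
$$W(x)=\frac n2T(x)+\sum_{m\ \mathrm{odd},\,1\le m\le2n-1}\frac{T(x+\pi m/n)}{2n\sin^2\frac{\pi m}{2n}}.\tag{7}$$
With (5), for $x\notin\{\alpha_j\}$,
$$T(x)\Bigl(h(x)-\frac n2\Bigr)=\sum_{m\ \mathrm{odd},\,1\le m\le2n-1}\frac{T(x+\pi m/n)}{2n\sin^2\frac{\pi m}{2n}}\ \ge0.\tag{8}$$
Where $T(x)>0$ we may divide. The remaining points outside $\{\alpha_j\}$ are finitely many zeros of $T$, and $h$ is continuous there. So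
$$h(x)\ge\frac n2\qquad(x\notin\{\alpha_j\}).\tag{9}$$

**Step 4. When equality occurs.** Every equality statement in the theorems will lead to $T$ vanishing at $n$ equally spaced points. The next lemma says what that means.

**Lemma A.** If $T$ vanishes on a full coset $\{\alpha+2\pi l/n:0\le l<n\}$, then $f$ is a rotation of $g_n$, and $N=n$. In particular this holds if $h(x_0)=n/2$ for some $x_0\notin\{\alpha_j\}$.

*Proof.* Put $\omega=e^{in\alpha}$. The polynomial $z^nT$, of degree at most $2n$, has zeros of order at least $2$ at the $n$ roots of $z^n=\omega$. Hence $z^nT=C(z^n-\omega)^2$, and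
$$T=C\omega\bigl(\omega^{-1}z^n-2+\omega z^{-n}\bigr)=\gamma\bigl(2-2\cos n(x-\alpha)\bigr),\qquad\gamma=-C\omega>0,$$
because $T\ge0$, $T\not\equiv0$. So $c_0=2\gamma$ and $c_k=0$ for $0<|k|<n$, and $W\equiv nc_0=2n\gamma$, the indices $\pm n$ having weight $0$. By (5),
$$h(x)=\frac{W}{T}=\frac n{1-\cos n(x-\alpha)} .$$

By (4), $h$ is unbounded near a point exactly when the point is some $\alpha_j$. By the last formula this happens exactly on the coset. So the atoms are the $n$ points of the coset, and $N=n$. Near $\alpha_j$, (4) gives $h\sim2r_j/(x-\alpha_j)^2$, while $\frac n{1-\cos n(x-\alpha_j)}\sim\frac2{n(x-\alpha_j)^2}$. So $r_j=1/n$.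

The mean of $\bar w_j^k$ over the roots of $w^n=\omega$ is $0$ unless $n\mid k$, and it is $\omega^{-m}$ for $k=nm$. So
$$\frac1n\sum_jH_{w_j}(z)=1+2\sum_{m\ge1}\omega^{-m}z^{nm}=\frac{\omega+z^n}{\omega-z^n}.$$
Choose $\varphi$ with $e^{in\varphi}=-1/\omega$. Then $\frac{1-e^{in\varphi}z^n}{1+e^{in\varphi}z^n}=\frac{\omega+z^n}{\omega-z^n}$, so $f(z)=e^{-ic}g_n(e^{i\varphi}z)$.

Finally let $h(x_0)=n/2$ with $x_0\notin\{\alpha_j\}$. The left side of (8) at $x_0$ is $0$ and the coefficients on the right are positive, so $T(x_0+\pi m/n)=0$ for $m=1,3,\dots,2n-1$. These points form the full coset of $\alpha=x_0+\pi/n$. $\square$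

## From $h\ge n/2$ to the mass $t$: averaging at the zeros of a cotangent sum

We know that $h(x)=\frac12\sum_jr_j/\sin^2\frac{x-\alpha_j}2\ge\frac n2$ and want a lower bound for $t=\sum_jr_j$. With one atom, take the opposite point: $x=\alpha_1+\pi$ gives $\frac{r_1}2\ge\frac n2$, so $t\ge n$. With several atoms we should average $h$ in such a way that all the $r_j$ get the same factor. The uniform average over the circle is useless, because $1/\sin^2$ is not integrable at the atoms.

Consider next two atoms, at $\pm\alpha$ with $0<\alpha<\pi$. The natural sample points are the midpoints $0$ and $\pi$ of the two arcs, where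
$$h(0)=\frac{t}{2\sin^2(\alpha/2)},\qquad h(\pi)=\frac t{2\cos^2(\alpha/2)} .$$
With equal weights the average is $\frac t4\bigl(\frac1{\sin^2(\alpha/2)}+\frac1{\cos^2(\alpha/2)}\bigr)=\frac{t}{\sin^2\alpha}$. So (9) gives only $t\ge\frac n2\sin^2\alpha$, which degenerates as $\alpha\to0$. With weights $\sin^2\frac\alpha2$ and $\cos^2\frac\alpha2$, which sum to $1$, the average is exactly $t$, and $t\ge\frac n2=\frac nN$. So the weights must adapt to the atoms. With more atoms the points must adapt as well.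

**Step 5. Choosing points and weights.** The purpose is to find sample points and weights that work for any positions of the atoms.

**Lemma B.** For distinct $\alpha_1,\dots,\alpha_N$ mod $2\pi$ there are points $x_1,\dots,x_N\notin\{\alpha_j\}$ and $\lambda_l>0$ with $\sum_l\lambda_l=1$ and
$$\sum_{l=1}^N\frac{\lambda_l}{\sin^2\frac{\alpha_j-x_l}2}=N\qquad(j=1,\dots,N).\tag{10}$$

*Proof.* *The points.* Let $q(x)=\frac1N\sum_j\cot\frac{x-\alpha_j}2$. It is $2\pi$-periodic and $q'(x)=-\frac1{2N}\sum_j1/\sin^2\frac{x-\alpha_j}2<0$. On each of the $N$ arcs between consecutive $\alpha_j$ (for $N=1$, the circle minus a point) $q$ decreases strictly from $+\infty$ to $-\infty$. So it has exactly one zero $x_l$ in each arc, with $q'(x_l)<0$. Put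
$$\xi_l=e^{ix_l},\qquad\lambda_l=-\frac1{2q'(x_l)}>0 .$$

*A rational function.* For $z=e^{ix}$, $w=e^{i\alpha}$ we have $H_w(z)=\frac{1+e^{i(x-\alpha)}}{1-e^{i(x-\alpha)}}=i\cot\frac{x-\alpha}2$. Let $p(z)=\prod_j(z-w_j)$ with $w_j=e^{i\alpha_j}$. Since $H_w(z)=1-\frac{2z}{z-w}$,
$$\Psi(z)=\frac1N\sum_jH_{w_j}(z)=1-\frac{2z}N\,\frac{p'(z)}{p(z)}=\frac{Np-2zp'}{Np},\qquad\Psi(e^{ix})=iq(x).$$
The numerator $Np-2zp'$ has degree $N$ with leading coefficient $N-2N=-N$. It vanishes at the $N$ distinct points $\xi_l$, because $\Psi(\xi_l)=iq(x_l)=0$. So these are all its zeros, and they are simple. Hence $1/\Psi=Np/(Np-2zp')$ has only simple poles, at the $\xi_l$.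

*Partial fractions.* As $x\to x_l$,
$$\frac1{\Psi(e^{ix})}=\frac{-i}{q(x)}\sim\frac{-i}{q'(x_l)(x-x_l)}=\frac{2i\lambda_l}{x-x_l},\qquad H_{\xi_l}(e^{ix})=i\cot\frac{x-x_l}2\sim\frac{2i}{x-x_l}.$$
So in $D=1/\Psi-\sum_l\lambda_lH_{\xi_l}$ the poles cancel. $D$ is a rational function without finite poles, and it is bounded at $\infty$, where $\Psi\to-1$ and $H_{\xi_l}\to-1$. Hence it is constant. On $\mathbb T$ all its terms are purely imaginary, so the constant is imaginary. Its value at $0$ is $1-\sum_l\lambda_l\in\mathbb R$, as $\Psi(0)=1$. So $D=0$ and $\sum_l\lambda_l=1$.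

*The limit at an atom.* On $\mathbb T$, $D=0$ reads $\sum_l\lambda_l\cot\frac{x-x_l}2=-\frac1{q(x)}$. Differentiate and change signs:
$$\frac12\sum_l\frac{\lambda_l}{\sin^2\frac{x-x_l}2}=-\frac{q'(x)}{q(x)^2}.$$
As $x\to\alpha_j$, $q\sim\frac2{N(x-\alpha_j)}$ and $q'\sim-\frac2{N(x-\alpha_j)^2}$, so the right side tends to $\frac2N\cdot\frac{N^2}4=\frac N2$. The left side is continuous at $\alpha_j$, and (10) follows. $\square$

For the atoms $\pm\alpha$ the lemma gives back the points $0,\pi$, with $q'(0)=-\frac1{2\sin^2(\alpha/2)}$ and so $\lambda=\sin^2\frac\alpha2$ at $0$.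

**Step 6. Proof of Theorem 1 and of Theorem 2(1), 2(2).** Here we insert the points of Lemma B into (9). With $x_l,\lambda_l$ from Lemma B for the atoms of $f$,
$$\frac n2\le\sum_l\lambda_lh(x_l)=\frac12\sum_jr_j\sum_l\frac{\lambda_l}{\sin^2\frac{x_l-\alpha_j}2}=\frac N2\sum_jr_j=\frac{Nt}2 .$$
So $t\ge n/N$, and
$$|f(0)|=e^{-t}\le e^{-n/N}\le e^{-1},$$
since $N\le n$.

*Equality.* If $t=n/N$, then $\sum_l\lambda_l\bigl(h(x_l)-\frac n2\bigr)=0$ with nonnegative terms and $\lambda_l>0$. So $h(x_1)=\frac n2$, and by Lemma A $f$ is a rotation of $g_n$ and $N=n$. This proves Theorem 2(1). If $|f(0)|=1/e$, then $t=1\ge n/N\ge1$. So $t=n/N$, and $f$ is a rotation of $g_n$. Conversely, a rotation of $g_n$ has $|f(0)|=1/e$. This proves Theorem 1.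

Theorem 2(2) is (9) together with the last sentence of Lemma A, because $h=|f'|$ on $\mathbb T\setminus\{w_j\}$. The function $g_n$ attains $1/e$ at the origin. It attains $n/2$ by the check after (5), and all its weights are $1/n$ by the formula for $\frac1n\sum_jH_{w_j}$ with $\omega=-1$. $\blacksquare$

## Every atom has weight at least $1/n$

**Step 7. Proof of Theorem 2(3).** The plan is to read off $r_j$ from (5) at the atom and to compare $W(\alpha_j)$ with $T''(\alpha_j)$. For this we use a second positive expansion, now of the multiplier $|k|(n-|k|)$.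

*The expansion.* Let $\phi$ be the $n$-periodic function on $\mathbb Z$ with $\phi(k)=k(n-k)$ for $0\le k\le n$. For $-n\le k\le0$, $\phi(k)=\phi(k+n)=(k+n)(-k)$. So $\phi(k)=|k|(n-|k|)$ for all $|k|\le n$.

Let $n\ge2$. Then
$$\phi(k+1)-2\phi(k)+\phi(k-1)=-2+2n\,\mathbf 1_{n\mid k}:$$
for $0<k<n$ this is the second difference of a quadratic, and at $k=0$ it is $2(n-1)$. Let $\hat\phi_l=\sum_{k=0}^{n-1}\phi(k)e^{-2\pi ikl/n}$. For $l\not\equiv0\pmod n$ the transform of the left side is $(2\cos\frac{2\pi l}n-2)\hat\phi_l=-4\sin^2\frac{\pi l}n\,\hat\phi_l$, and that of the right side is $2n$. So $\hat\phi_l=-\frac n{2\sin^2(\pi l/n)}$, and inversion gives, with some constant $C$,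
$$|k|(n-|k|)=C-\sum_{l=1}^{n-1}\frac{e^{2\pi ikl/n}}{2\sin^2(\pi l/n)}\qquad(|k|\le n).\tag{11}$$

*Evaluation at an atom.* Multiply (11) by $c_ke^{ikx}$ and sum over $k$. By definition $\sum|k|c_ke^{ikx}=nT-W$ and $\sum k^2c_ke^{ikx}=-T''$. So
$$n(nT-W)+T''=CT(x)-\sum_{l=1}^{n-1}\frac{T(x+2\pi l/n)}{2\sin^2(\pi l/n)} .$$
At $x=\alpha_j$, where $T=0$,
$$nW(\alpha_j)-T''(\alpha_j)=\sum_{l=1}^{n-1}\frac{T(\alpha_j+2\pi l/n)}{2\sin^2(\pi l/n)}\ge0.\tag{12}$$
For $n=1$ we have $|k|(1-|k|)=0$ for $|k|\le1$, so $(T-W)+T''=0$, and (12) holds with an empty right side.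

*Reading off $r_j$.* As $x\to\alpha_j$, (4) gives $h=\frac{2r_j}{(x-\alpha_j)^2}+O(1)$, and $T(\alpha_j)=T'(\alpha_j)=0$ gives $T=\frac12T''(\alpha_j)(x-\alpha_j)^2+O(|x-\alpha_j|^3)$. So (5) yields
$$W(\alpha_j)=r_jT''(\alpha_j).$$

*Positivity.* By (7), $W(\alpha_j)\ge0$. If $W(\alpha_j)=0$, then (7) at $\alpha_j$ gives $T(\alpha_j+\pi m/n)=0$ for the $n$ odd $m$ with $1\le m\le2n-1$. Together with $\alpha_j$ these are $n+1$ distinct zeros of $T$ on $\mathbb T$, but there are at most $n$ by Step 1. So $W(\alpha_j)>0$, hence $T''(\alpha_j)>0$.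

*Conclusion.* Now (12) reads $(nr_j-1)T''(\alpha_j)\ge0$, so $r_j\ge1/n$. If $nr_j=1$, then all terms on the right of (12) vanish. So $T$ vanishes on $\{\alpha_j+2\pi l/n:0\le l<n\}$, and Lemma A applies. $\blacksquare$

## The equivalence with Krzyż's conjecture

*Proof of the Corollary.* If $A_n=2/e$, then $g_n$ is extremal and $g_n(0)=1/e$. Conversely, if some extremal $f$ has $|f(0)|=1/e$, then by Theorem 1 it is a rotation of $g_n$, so $A_n=|a_n|=2/e$.

If every extremal $f$ has $|f(0)|\ge1/e$, then Theorem 1 gives equality, and every extremal $f$ is a rotation of $g_n$. Since extremal functions exist, $A_n=2/e$, and this is Krzyż's conjecture for $n$. Conversely, if that conjecture holds for $n$, every extremal $f$ is a rotation of $g_n$ and has $|f(0)|=1/e$. $\blacksquare$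

## A stationary function with one atom for $n=2$

Extremality was used only to obtain the first-order conditions: $a_n>0$, $T\ge0$ on $\mathbb T$, and $T=0$ $\mu$-almost everywhere. Call $f\in\beta$ **stationary** if it satisfies them. Then Theorem 2 holds for every stationary $f$. These conditions alone cannot give Krzyż's conjecture, because a stationary function need not be a rotation of $g_n$.

For $n=2$ take the other root of $r^2-3r+1=0$, namely $r=\frac{3+\sqrt5}2$, and $f=\exp\bigl(-r\frac{1+z}{1-z}\bigr)$. Then $a_0=e^{-r}$, $a_1=-2re^{-r}$, $a_2=2r(r-1)e^{-r}>0$, and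
$$T(x)=a_2+2a_1\cos x+2a_0\cos2x=e^{-r}\bigl(2r^2-2r-2-4r\cos x+4\cos^2x\bigr).$$
Since $2r^2-2r-2=4r-4$,
$$T(x)=2e^{-r}(1-\cos x)(2r-2-2\cos x)\ge0 .$$
As $2r-2=1+\sqrt5>2$, it vanishes exactly at the atom $x=0$. So $f$ is stationary with $N=1$, and it is not a rotation of $g_2$.

Our formulas can be followed on it. By definition $W=2a_2+2a_1\cos x=4re^{-r}(r-1-\cos x)$, and (4) gives $h=\frac r{1-\cos x}$, so $hT=W$ as (5) demands. Moreover $h\ge\frac r2\approx1.309>1=\frac n2$, and $t=r\approx2.618>2=\frac nN$.
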